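# Tight closure and localization at one element: a denominator of order $\tfrac12 q\log_2 q$

## 1. A cubic whose denominator grows linearly

Let $k$ be a field of characteristic $2$, let
$$A=k[s,x,y,z]/(z^3+x^3+y^3),\qquad I=(sx,sy),\qquad u=z^2,$$
and let $q=2^e$. We ask how close $u^q=z^{2q}$ comes to lying in the ideal $(s^qx^q,s^qy^q)$ generated by the $q$-th powers of the elements of $I$.

The residue of $2q$ modulo $3$ is $1$ or $2$. If it is $1$, then $2q-1=3m$ for some $m$; if it is $2$, then $2q+1=3m$. In both cases $z\cdot z^{2q}=z^{2q+1}$ is a multiple of $z^{3m}=(x^3+y^3)^m$ with $3m\ge 2q-1$. This is a combination of monomials $x^{3i}y^{3(m-i)}$ of degree at least $2q-1$, so in each of them $x$ or $y$ has exponent at least $q$. Hence $z\cdot z^{2q}\in(x^q,y^q)$, and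
$$z\cdot s^{q}u^q\in (s^qx^q,s^qy^q)\qquad\text{for all } q .$$
The fixed factor $z$ is harmless; the factor $s^q$ grows with $q$. It cannot be avoided. In $k[x,y]$ the prime $x+y$ divides $x^3+y^3=(x+y)(x^2+xy+y^2)$ exactly once, so $z^3+x^3+y^3$ is irreducible by Eisenstein. Thus $A$ is a polynomial ring in $s$ over a domain, $s$ is a prime element of $A$, and $s\nmid z$. If $c\ne0$ and $c\,s^nu^q\in(s^qx^q,s^qy^q)\subseteq s^qA$, then $n\ge q-\operatorname{ord}_s(c)$, where $\operatorname{ord}_s(c)$ is the exponent of the largest power of $s$ dividing $c$. So for a fixed $c$ the least exponent is at least $q-\operatorname{ord}_s(c)$, and for $c=z$ it is exactly $q$.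

Here is the language for what we computed.

**Definition (Frobenius powers, tight closure).** Let $R$ be a Noetherian ring of prime characteristic $p>0$, $q=p^e$, and let $R^\circ$ be the set of elements of $R$ in no minimal prime (for a domain, $R^\circ=R\setminus\{0\}$). For an ideal $I$ put $I^{[q]}=(x^q:x\in I)$. Since $q$-th powers are additive, $I^{[q]}$ is generated by the $q$-th powers of any generators of $I$. The tight closure of $I$ is
$$I^*=\{x\in R:\ \text{there is } c\in R^\circ\text{ with } cx^q\in I^{[q]}\text{ for all } q=p^e\gg0\}.$$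

In the example, $z^2\in(IA_s)^*$ because $s$ is a unit in $A_s$. It is not in $IA_s$, since $A_s/IA_s=k[s,s^{-1}][z]/(z^3)$. In $A$ itself $z^2\notin I^*$, since $n=0$ would force $q\le\operatorname{ord}_s(c)$ for all large $q$. But $s z^2\in I^*$, with multiplier $c=z$. So $z^2=(sz^2)/s\in I^*A_s$.

**Definition (the exponent).** Let $R$ be a Noetherian domain of characteristic $p$, $I$ an ideal, $f\neq0$ and $u$ in $R$. For $0\ne c\in R$ put
$$n_c(q)=\min\{n\ge0:\ c\,f^nu^q\in I^{[q]}\}\in\mathbb N\cup\{\infty\}.$$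

**Lemma 1.** (a) $u\in(IR_f)^*$ if and only if for some $c\ne0$ we have $n_c(q)<\infty$ for all $q\gg0$. (b) $u\in I^*R_f$ if and only if for some $c\neq0$ and some $M\ge0$ we have $n_c(q)\le Mq$ for all $q\gg0$.

*Proof.* (a) A multiplier in $R_f$ may be multiplied by a power of the unit $f$, so we may take it in $R$. Since $(IR_f)^{[q]}=I^{[q]}R_f$ and $R$ is a domain, $cu^q\in I^{[q]}R_f$ means $f^ncu^q\in I^{[q]}$ for some $n$. (b) If $u=v/f^M$ with $v\in I^*$, then $f^Mu=v\in I^*$; conversely, $f^Mu\in I^*$ gives $u\in I^*R_f$. And $f^Mu\in I^*$ says that some $c\neq 0$ has $c f^{Mq}u^q\in I^{[q]}$ for $q\gg0$, that is, $n_c(q)\le Mq$, because membership persists when $n$ grows. $\square$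

For every multiplicative set $W$ in a Noetherian ring of characteristic $p$ one has the known inclusion $W^{-1}I^*\subseteq(IW^{-1}R)^*$. Equality fails for general $W$; a counterexample was given by Brenner and Monsky. The text "F-Singularities: A Commutative Algebra Approach" is the source of the problem for the smallest kind of localization: is $I^*R_f=(IR_f)^*$ for every $R$, $I$ and every single element $f$? For domains, Lemma 1 turns this into a question about growth: if $n_c(q)$ is finite for all large $q$ and some $c$, must it be bounded by a linear function of $q$ for some (possibly different) $c$? We shall see that it need not be.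

## 2. Frobenius bounds the exponent only for a moving multiplier

The first thing to try is to bound $n_c$ once and then apply Frobenius. If $cf^nu^{q_0}\in I^{[q_0]}$, raising to the $q$-th power gives $c^qf^{nq}u^{qq_0}\in I^{[qq_0]}$, that is,
$$n_{c^q}(qq_0)\le q\,n_c(q_0).$$
When $c=1$ this is a linear bound: $n_1(q)\le \frac{n_1(q_0)}{q_0}\,q$ for all $q\ge q_0$. For other $c$ the argument stops exactly here: the multiplier on the left is $c^q$, which changes with $q$, and we learn nothing about $n_c(qq_0)$ for the fixed $c$.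

This also suggests what a counterexample should do. Suppose that, for $q=2^e$, membership costs one factor for each of the $e$ Frobenius levels $i=0,\dots,e-1$, and that the factor is $s^q+\text{const}$. A factor such as $s^q+t^{2q}=(s+t^2)^q$ costs an exponent $q$ of $s+t^2$. If a fixed proportion of the levels charge this price, the exponent is of order $qe=q\log_2q$. The construction below does exactly this; half of the levels charge.

## 3. The ring, the ideal and the two theorems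

From now on $k$ is a field of characteristic $2$ containing $t$ with $t^2+t+1=0$, for example $k=\mathbb F_4$. Then $t^3=1$, $1+t=t^2$, $1+t^2=t$, and $t^{2^i}$ is $t$ for $i$ even and $t^2$ for $i$ odd. Signs do not matter. For a localization $V$ of $k[s]$ put
$$R_V=V[x,y,z,w]/(z^3+x^{15}+y^{15},\;w^3+x^{15}+t\,y^{15}),\qquad B_V=R_V[T_1,T_2],$$
$$J=\bigl(x^8T_1+(s+1)x^5T_2,\;\; y^5T_1,\;\; x^3zT_1+szT_2,\;\; wT_2,\;\; T_1^2,\;T_1T_2,\;T_2^2\bigr),\qquad U=zwy^3T_1 .$$
The variables $T_1,T_2$ are a device: modulo $(T_1,T_2)^2$, the ideal $J$ is a submodule of the free module $R_VT_1\oplus R_VT_2$ with four generators.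

**Theorem 1.** Let $B=B_{k[s]}$ and $f=s^4+s$. Then $B$ is a domain, finitely generated over $k$; $U\in(JB_f)^*$; and $f^MU\notin J^*$ for every $M\ge0$. Hence $J^*B_f\subsetneq(JB_f)^*$.

So the answer to the question is no: tight closure does not commute with localization at one element. (The last sentence of the theorem follows from the others: if $U/1=v/f^M$ with $v\in J^*$, then $f^MU=v\in J^*$ since $B$ is a domain. The inclusion is the known fact.)

**Theorem 2 (local version, sharp growth).** Let $V=k[s]_{(s+t^2)}$ and $\pi=s+t^2$, and let $L$ be the localization of $B_V$ at the maximal ideal generated by $\pi,x,y,z,w,T_1,T_2$ (a local domain essentially of finite type over $k$). For $0\ne c\in L$ let $n_c(q)=\min\{n\ge0:\ c\,\pi^nU^q\in J^{[q]}L\}\in\mathbb N\cup\{\infty\}$. Then: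

1. If $0\ne c\in z^2w^2L$, then $n_c(q)\le\frac q2(\log_2q+1)$ for all $q=2^e\ge2$.
2. For every $0\ne c\in L$ there is a constant $K$ with $n_c(q)>q\left(\tfrac12\log_2q-K\right)$ for all $q\gg0$.

So $n_c(q)=\frac12q\log_2q+O_c(q)$ for every $0\ne c\in z^2w^2L$. Consequently $U\in(JL_\pi)^*$, but $\pi^MU\notin(JL)^*$ for all $M\ge0$. Moreover the ideals $J^{[q]}L$ do not have linear growth of primary decompositions: there is no $\Lambda_0$ such that for all $q$ there is a primary decomposition $J^{[q]}L=\bigcap Q_i$ with $(\sqrt{Q_i})^{\Lambda_0q}\subseteq Q_i$.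

To see what linear growth looks like when it holds, take $I=(x^2,xy)\subset k[x,y]$: then $I^{[q]}=(x^{2q},x^qy^q)=(x^q)\cap(x^{2q},y^q)$ and $\Lambda_0=3$ works, since $(x)^{3q}\subseteq(x^q)$ and a monomial of degree at least $3q$ has $x$-exponent at least $2q$ or $y$-exponent at least $q$.

Throughout we write
$$X=x^{15},\quad Y=y^{15},\quad G=X+Y,\quad H=X+tY,\quad \Delta=XYGH,$$
so $z^3=G$ and $w^3=H$ in $R_V$, and $R_V$ is free over $V[x,y]$ with basis $z^iw^j$, $0\le i,j\le2$.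

**Lemma 2.** $R_V$ and $B_V$ are domains.

*Proof.* Let $\mathcal K=k(s,x,y)$; it contains the primitive cube root of unity $t$. In the UFD $k[s,x,y]$, a prime whose square divides $G$ or $H$ divides the $x$-derivative $15x^{14}=x^{14}$, so it is $x$ up to a unit; but $x\nmid G$ and $x\nmid H$. So $G$ and $H$ are squarefree. They are coprime, because a common prime factor would divide $G+H=t^2Y$ and then also $X$. Evaluating the valuations of $\mathcal K$ at a prime factor of $G$ and at a prime factor of $H$, we see that $G^iH^j$ is a cube in $\mathcal K$ only if $3\mid i$ and $3\mid j$. So $G,H$ generate a subgroup of order $9$ in $\mathcal K^\times/(\mathcal K^\times)^3$, and by Kummer theory $\mathcal K(G^{1/3},H^{1/3})$ has degree $9$ over $\mathcal K$. The $9$-dimensional algebra $R_V\otimes_{V[x,y]}\mathcal K$ maps onto this field, hence is isomorphic to it. As $R_V$ is free over $V[x,y]$, it embeds in this field. So $R_V$ is a domain, and so is the polynomial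 ring $B_V$. $\square$

## 4. Membership in $J^{[q]}$ as four divisibility conditions

**Step 1: remove $T_1,T_2$.** The purpose is to replace membership in $J^{[q]}$ by the existence of a pair in $R_V$. Put $\sigma=s^q$ and $\tau_i=T_i^q$. Then $J^{[q]}$ is generated by $\tau_1^2,\tau_1\tau_2,\tau_2^2$ and
$$n_1=x^{8q}\tau_1+(\sigma+1)x^{5q}\tau_2,\quad n_2=y^{5q}\tau_1,\quad n_3=x^{3q}z^q\tau_1+\sigma z^q\tau_2,\quad n_4=w^q\tau_2. \tag{1}$$
$B_V$ is free over $B'=R_V[\tau_1,\tau_2]$ with basis $T^\mu=T_1^{\mu_1}T_2^{\mu_2}$, $0\le\mu_1,\mu_2<q$, and $J^{[q]}=J'B_V=\bigoplus_\mu J'T^\mu$, where $J'\subset B'$ is generated by the listed elements. $J'$ is homogeneous in the $\tau_i$ and its degree-one part is $\sum_jR_Vn_j$. Hence, for $g\in R_V$ and $C=\sum C_\mu T^\mu\in B_V$ with $C_\mu\in R_V$ and $\deg_TC<q$,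
$$C\,g\,\tau_1\in J^{[q]}\iff C_\mu\,g\,\tau_1\in\textstyle\sum_jR_Vn_j\ \text{ for all }\mu. \tag{2}$$

**Lemma 3.** For $g\in R_V$: $g\tau_1\in\sum_jR_Vn_j$ if and only if there are $p,r\in R_V$ with
$$x^{5q}\mid p,\qquad z^q\mid p+r,\qquad w^q\mid p+\sigma r,\qquad y^{5q}\mid x^{3q}r+g. \tag{3}$$

*Proof.* Suppose $p=x^{5q}g_1$, $p+r=z^qg_3$, $p+\sigma r=w^qg_4$ and $x^{3q}r+g=y^{5q}g_2$. Then $\sum g_jn_j$ has $\tau_1$-coefficient $x^{3q}p+(x^{3q}r+g)+x^{3q}(p+r)=g$ and $\tau_2$-coefficient $(\sigma+1)p+\sigma(p+r)+(p+\sigma r)=0$. Conversely, given $g\tau_1=\sum g_jn_j$, put $p=x^{5q}g_1$ and $r=p+z^qg_3$. The $\tau_2$-coefficients give $(\sigma+1)p+\sigma(p+r)+w^qg_4=0$, that is, $p+\sigma r=w^qg_4$. The $\tau_1$-coefficients give $x^{3q}p+y^{5q}g_2+x^{3q}(p+r)=g$, that is, $x^{3q}r+g=y^{5q}g_2$. $\square$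

**Step 2: remove $z,w$.** The purpose is to reach polynomials in $x,y$ alone. Let $e$ be odd, $q=2^e$. Then $a_e=(q+1)/3$ is an integer, and $z^{q+1}=G^{a_e}$, $w^{q+1}=H^{a_e}$, $x^{5q+5}=X^{a_e}$, $y^{5q+5}=Y^{a_e}$. So, up to a bounded shift, (3) says that $p$, $p+r$, $p+\sigma r$ are divisible by $X^{a},G^{a},H^{a}$ and that $r$, after a correction, is divisible by $Y^{a}$. This leads to the following modules.

**Definition (the modules $E_D(a)$, null elements).** Let $S$ be a PID containing $k$ and $\sigma\in S$ with $\sigma,1+\sigma$ units. Let $D$ be one of the UFDs $S[x,y]$, $S[x,y]_x$, $S[x,y]_y$, $S[x,y]_{xy}$. For $a\ge0$ let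
$$E_D(a)=\{(p,r)\in D^2:\ X^a\mid p,\ \ Y^a\mid r,\ \ G^a\mid p+r,\ \ H^a\mid p+\sigma r\}. \tag{4}$$
Write $E_x(a),E_y(a),E_{xy}(a)$ for the three localized cases. An element $\zeta\in E_{xy}(a)$ is **null** if $\zeta\in E_x(a)+E_y(a)$.

Three remarks will be used constantly. First, $X,Y,G,H$ are pairwise coprime in $D$: any two of them span $kX+kY$ (for instance $G+H=t^2Y$), and $X,Y$ are coprime. Second, everything is graded by degree in $x,y$, and each $E_D(a)$ is a graded submodule of $D^2$; so a homogeneous null element of degree $d$ is a sum of elements of $E_x(a)$ and $E_y(a)$ that are homogeneous of degree $d$. Third, in $S[x,y]_x$ the condition on $X$ is vacuous, and in $S[x,y]_y$ that on $Y$ is. For $a=0$ we have $E_D(0)=D^2$: there $(x/y,\,y/x)$ is null, while $(x^{-1}y^{-1},0)$ is not, since a monomial occurring in an element of $S[x,y]_x+S[x,y]_y$ has non-negative $x$- or $y$-exponent.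

For $e$ odd and $q=2^e$ put
$$\xi_e=\bigl(0,\ (GH)^{a_e}(y/x)^{3q}\bigr)\in E_{xy}(a_e)\cap S[x,y]_x^2,\qquad\deg\xi_e=30a_e.$$

**Lemma 4.** Let $c\in S[x,y]$ and $a=a_e$. Then $c\,\xi_e$ is null if and only if there is $(p,r)\in S[x,y]^2$ with
$$X^a\mid p,\quad G^a\mid p+r,\quad H^a\mid p+\sigma r,\quad Y^a\mid x^{3q}r+c(GH)^ay^{3q}. \tag{5}$$

*Proof.* Let $c\xi_e=\zeta_x+\zeta_y$ with $\zeta_x\in E_x(a)$, $\zeta_y\in E_y(a)$, and put $(p,r)=\zeta_y=c\xi_e+\zeta_x$. This lies in $S[x,y]_y^2\cap S[x,y]_x^2=S[x,y]^2$. The first three conditions hold in $S[x,y]_y$, hence in $S[x,y]$ because $X,G,H$ are coprime to $y$. The second component of $\zeta_x$ is $r+c(GH)^a(y/x)^{3q}$; it is divisible by $Y^a$ in $S[x,y]_x$, and since $Y$ is coprime to $x$ the last condition follows. Conversely, if (5) holds, then $v=(p,r)\in E_y(a)$ and $v+c\xi_e\in E_x(a)$, and $c\xi_e=v+(v+c\xi_e)$. $\square$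

**Step 3: from null to membership.** This step serves the upper bounds.

**Lemma 5.** Let $e$ be odd, $\sigma=s^q$, and suppose $\sigma,1+\sigma\in V^\times$. If $c\in V[x,y]$ and $c\,\xi_e$ is null over $(S,\sigma)=(V,s^q)$, then $c\,zw\,U^q\in J^{[q]}B_V$.

*Proof.* Take $(p,r)$ from (5), $a=a_e$. In $R_V$ we have $X^a=x^{5q+5}$, $Y^a=y^{5q+5}$, $G^a=z^{q+1}$, $H^a=w^{q+1}$ and $c(GH)^ay^{3q}=c\,zw\,(zwy^3)^q$. So (3) holds with $g=c\,zw\,(zwy^3)^q$. By Lemma 3, $g\tau_1=c\,zw\,U^q$ lies in $J^{[q]}B_V$. $\square$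

**Step 4: from membership to null.** This step serves the lower bounds: an arbitrary multiplier $C\in B_V$ must be traded for one form $c\in k[x,y]$ that does not depend on $q$. From here on,
$$O=k[\sigma]_{(\sigma+t)}\ \ (\sigma\text{ an indeterminate}),\qquad\varpi=\sigma+t.$$
In $O$ the elements $\sigma$, $1+\sigma$, $\sigma+t^2$ have residues $t,\,t^2,\,1$, so they are units.

**Lemma 6.** Let $V=k[s]_{(s+t^2)}$, $\pi=s+t^2$, $0\ne C\in B_V$. There are a nonzero homogeneous $c\in k[x,y]$ and an integer $e_0$, depending only on $C$, such that for all odd $e\ge e_0$ and all $M\ge0$: if $C\pi^{Mq}U^q\in J^{[q]}B_V$ with $q=2^e$, then $\varpi^Mc\,\xi_e$ is null over $O$.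

*Proof.* We first choose $c$. Pick $\mu$ with $C_\mu\ne0$. The domain $R_V$ is integral over $V[x,y]$. In a monic equation of minimal degree for $C_\mu$ over $V[x,y]$ the constant term is nonzero (otherwise cancel $C_\mu$), and it is a multiple of $C_\mu$. So some multiple of $C_\mu$ in $R_V$ is a nonzero element of $V[x,y]$; after multiplying by a unit of $V$ it is some $c_1\in k[s][x,y]$. Write $x^5y^5c_1=\sum_ls^lc_{(l)}$ with $c_{(l)}\in k[x,y]$. Fix $l$ with $c_{(l)}\neq0$ and a nonzero homogeneous component $c$ of $c_{(l)}$. Choose $e_0$ with $2^{e_0}$ larger than $\deg_TC$ and $\deg_sc_1$.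

Now let $e\ge e_0$ be odd, $a=a_e$, and $C\pi^{Mq}U^q\in J^{[q]}B_V$. By (2), with $g=\pi^{Mq}(zwy^3)^q$, and Lemma 3, there are $p,r\in R_V$ satisfying (3) with $c_1\pi^{Mq}(zwy^3)^q$ in place of $g$. We eliminate $z,w$. Since $q=2+3(a-1)$, we have $z^q=z^2G^{a-1}$ and $w^q=w^2H^{a-1}$. In
$$z^q\sum\gamma_{ij}z^iw^j=G^{a-1}\sum\gamma_{ij}z^{i+2}w^j\qquad(\gamma_{ij}\in V[x,y])$$
the power $z^{i+2}$ is $z^2$, $G$, $Gz$ for $i=0,1,2$, so the coefficient of $z^2w^2$ is $G^{a-1}\gamma_{02}$. Likewise the $z^2w^2$-coefficient of $w^q\sum\gamma_{ij}z^iw^j$ is $H^{a-1}\gamma_{20}$. Also $(zwy^3)^q=z^2w^2(GH)^{a-1}y^{3q}$. So the coefficients $p',r'\in V[x,y]$ of $z^2w^2$ in $p,r$ satisfy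
$$x^{5q}\mid p',\quad G^{a-1}\mid p'+r',\quad H^{a-1}\mid p'+\sigma r',\quad y^{5q}\mid x^{3q}r'+c_1\pi^{Mq}(GH)^{a-1}y^{3q}.$$
Multiply by $x^5y^5GH$: the pair $x^5y^5GH\,(p',r')$ satisfies (5) over $V$, with $\sigma=s^q$ and with $x^5y^5c_1\pi^{Mq}$ in place of $c$. As $e$ is odd, $t^{2q}=t^4=t$, so $\pi^q=s^q+t^{2q}=\sigma+t=\varpi$.

Finally we pass from $V$ to $O$. Since $s^q$ is transcendental over $k$, identify $\sigma$ with $s^q$. Then $k[s]=\bigoplus_{l'=0}^{q-1}s^{l'}k[\sigma]$. An element of $k[\sigma]$ divisible by $s+t^2$ in $k[s]$ vanishes at $s=t^2$, that is, at $\sigma=t^{2q}=t$, so it lies in $(\sigma+t)k[\sigma]$; hence elements of $k[\sigma]\setminus(\sigma+t)$ are units in $V$. Conversely, if $g\in k[s]\setminus(s+t^2)$, then $g^q\in k[s^q]=k[\sigma]$, and $g^q$ is not in $(\sigma+t)$ since $s+t^2\nmid g^q$; so inverting $k[\sigma]\setminus(\sigma+t)$ already inverts $g$. Therefore $V=\bigoplus_{l'=0}^{q-1}s^{l'}O$. The elements $X,Y,G,H,x^{3q},y^{3q}$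 have coefficients in $k$ and $\sigma,\varpi\in O$, so the conditions (5) may be checked on $s^{l'}$-components. As $q>\deg_sc_1$, the $s^l$-component of $x^5y^5c_1\varpi^M$ is $\varpi^Mc_{(l)}$. Taking $s^l$-components, and then the homogeneous component of degree $30a+\deg c$ of the resulting pair, we get (5) over $O$ with $\varpi^Mc$ in place of $c$. By Lemma 4, $\varpi^Mc\,\xi_e$ is null. $\square$

All that remains is about polynomials: which multiples of $\xi_e$ are null?

## 5. The case $q=2$ by hand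

Let $e=1$, $q=2$, $a_1=1$, so $\xi_1=(0,\,GH(y/x)^6)$. We claim that $(\sigma+t)\xi_1$ is null. Take
$$p=\sigma t^2\,x^{24}y^6,\qquad r=x^9y^6\bigl((\sigma+t)X+t(1+\sigma)Y\bigr).$$
Then $X\mid p$. Since $\sigma t^2+\sigma+t=t(1+\sigma)$, we get $p+r=t(1+\sigma)\,x^9y^6\,G$. Since $t^2+\sigma+t=1+\sigma$, we get $p+\sigma r=\sigma(1+\sigma)\,x^9y^6\,H$. Finally $GH=X^2+t^2XY+tY^2$ and
$$x^6r+(\sigma+t)GHy^6=y^6\,Y\bigl((\sigma+t^2)X+t(\sigma+t)Y\bigr),$$
because the $X^2$-terms cancel and the $XY$-coefficient is $t(1+\sigma)+t^2(\sigma+t)=\sigma+t^2$. So (5) holds with $c=\sigma+t$.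

Is the factor needed? Work over $O$ and reduce modulo $\varpi$, so that $\sigma\mapsto t$; a bar denotes reduction. Consider $\ell(v)=(Yv_1+Xv_2)/\Delta$. If $v$ is the reduction of an element of $E_x(1)$ or $E_y(1)$, then $Yv_1+Xv_2$ is divisible by $X$ and by $Y$; it equals $Y(v_1+v_2)+Gv_2$, so $G$ divides it; and it equals $Y(v_1+tv_2)+Hv_2$, so $H$ divides it. Hence $\ell$ takes values in $k[x,y]_x$, respectively $k[x,y]_y$. But
$$\ell(\bar\xi_1)=\frac{X\,GH\,(y/x)^6}{XYGH}=x^{-6}y^{-9},$$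
which is not in $k[x,y]_x+k[x,y]_y$. So $\xi_1$ is not null over $O$, while $\varpi\xi_1$ is: exactly one factor $\varpi$ is needed.

Two difficulties appear when $e$ grows. Solving (5) directly for $q=8$ means finding polynomials of degree $90$. And for the lower bound, the reduction modulo $\varpi$ used above says nothing about $\varpi^M\xi_e$ with $M\ge1$, since the reduction is $0$. Section 6 removes the first difficulty, Section 7 the second.

## 6. Matrices that lower the Frobenius level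

For $i\ge0$ put $h=2^i$ and $t_i=t^h$, so that $H^h=X^h+t_iY^h$. Look for elements of $E(h)$ of the form $\bigl(X^h(\alpha X^h+\beta Y^h),\,Y^h(\gamma X^h+\delta Y^h)\bigr)$ with $\alpha,\dots,\delta\in S$. Evaluating at $X^h=Y^h$ and at $X^h=t_iY^h$, the conditions on $G^h$ and $H^h$ read
$$\alpha+\beta+\gamma+\delta=0,\qquad \alpha t_i^2+\beta t_i+\sigma(\gamma t_i+\delta)=0 .$$
The solution with $\alpha=0$ and the solution with $\delta=0$, scaled to have equal diagonal entries, are the columns of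
$$b_i=\begin{pmatrix}(1+t_i)X^hY^h & X^h\bigl((1+\sigma)X^h+(\sigma+t_i)Y^h\bigr)\\ \sigma^{-1}Y^h\bigl(t_i(1+\sigma)Y^h+(\sigma+t_i)X^h\bigr)&(1+t_i)X^hY^h\end{pmatrix}. \tag{6}$$

**Lemma 7.** (a) $b_i^2=\frac{1+\sigma}{\sigma}(\sigma+t_i)\,\Delta^h\cdot\mathrm{Id}$. (b) If $0\le a\le h$, then $v\mapsto\Delta^{-a}b_iv$ maps $E_D(a)$ into $E_D(h-a)$.

*Proof.* Write $\tau=t_i$.

(a) The diagonal entries are equal and the characteristic is $2$, so $b_i^2=\theta\,\mathrm{Id}$ where, writing $X,Y$ for $X^h,Y^h$,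
$$\theta=(1+\tau)^2X^2Y^2+\sigma^{-1}XY\bigl[(1+\sigma)X+(\sigma+\tau)Y\bigr]\bigl[(\sigma+\tau)X+\tau(1+\sigma)Y\bigr].$$
In $\sigma\theta/(XY)$ the $X^2$-coefficient is $(1+\sigma)(\sigma+\tau)$, the $Y^2$-coefficient is $\tau(1+\sigma)(\sigma+\tau)$, and the $XY$-coefficient is
$$\sigma(1+\tau)^2+\tau(1+\sigma)^2+(\sigma+\tau)^2=\sigma+\sigma\tau^2+\tau+\sigma^2\tau+\sigma^2+\tau^2=(\sigma+\tau)(1+\sigma)(1+\tau).$$
Since $(X+Y)(X+\tau Y)=X^2+(1+\tau)XY+\tau Y^2$, we get $\theta=\sigma^{-1}(1+\sigma)(\sigma+\tau)XY(X+Y)(X+\tau Y)$, which is the claim.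

(b) Let $(p,r)\in E_D(a)$ and $(P,Q)=b_i(p,r)$. We check each of the four primes-to-be.

- $X^h\mid P$. Modulo $X^h$, $Q\equiv\sigma^{-1}\tau(1+\sigma)Y^{2h}p$, so $X^a\mid Q$.
- $Y^h\mid Q$. Modulo $Y^h$, $P\equiv(1+\sigma)X^{2h}r$, so $Y^a\mid P$.
- $P+Q=(1+\sigma)(X^h+Y^h)(\sigma^{-1}\tau Y^hp+X^hr)$, so $G^h\mid P+Q$. Modulo $G^h$ (that is, $X^h\equiv Y^h$), $P\equiv(1+\tau)X^{2h}(p+r)$, so $G^a\mid P$ and hence $G^a\mid Q$.
- $P+\sigma Q=(1+\sigma)(X^h+\tau Y^h)(Y^hp+X^hr)$, so $H^h\mid P+\sigma Q$. Modulo $H^h$ (that is, $X^h\equiv\tau Y^h$), $P\equiv\tau(1+\tau)Y^{2h}(p+\sigma r)$, so $H^a\mid P$, and since $\sigma$ is a unit, $H^a\mid Q$.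

The two factorizations come from collecting coefficients. In $P+Q$ the coefficient of $p$ is $\sigma^{-1}\bigl[\tau(1+\sigma)Y^{2h}+(\sigma(1+\tau)+\sigma+\tau)X^hY^h\bigr]$ with $\sigma(1+\tau)+\sigma+\tau=\tau(1+\sigma)$, and that of $r$ is $(1+\sigma)X^{2h}+(\sigma+\tau+1+\tau)X^hY^h$. In $P+\sigma Q$ the coefficient of $p$ is $(1+\tau+\sigma+\tau)X^hY^h+\tau(1+\sigma)Y^{2h}$, and that of $r$ is $(1+\sigma)X^{2h}+(\sigma+\tau+\sigma+\sigma\tau)X^hY^h$.

By coprimality $\Delta^a$ divides $P$ and $Q$. As $X^h\mid P$, $Y^h\mid Q$, $G^h\mid P+Q$, $H^h\mid P+\sigma Q$, coprimality also gives $\Delta^{-a}(P,Q)\in E_D(h-a)$. $\square$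

So $b_i$ reflects the level $a$ to $2^i-a$. Starting from $a_e=(2^e+1)/3$ and reflecting with $h=2^{e-1},2^{e-2},\dots,1$ we reach $0$; for $e=5$ the levels are $11,5,3,1,1,0$. In general put
$$a_i=\frac{2^i-(-1)^i}3,\qquad a_0=0,\quad a_i\ge0,\quad a_i+a_{i+1}=2^i,$$
which are integers. Lemma 7 gives maps over every $D$, compatible with the inclusions and therefore preserving nullity:
$$\varphi_i=\Delta^{-a_{i+1}}b_i:E(a_{i+1})\to E(a_i),\quad\psi_i=\Delta^{-a_i}b_i:E(a_i)\to E(a_{i+1}),\quad\psi_i\varphi_i=\tfrac{1+\sigma}\sigma(\sigma+t_i). \tag{7}$$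
Since $30\cdot2^i-60a_{i+1}=30a_i-30a_{i+1}$, $\varphi_i$ takes elements of degree $30a_{i+1}+\kappa$ to elements of degree $30a_i+\kappa$.

**Proposition A.** For $e$ odd, $\prod_{i=0}^{e-1}(\sigma+t_i)\cdot\xi_e$ is null.

*Proof.* The element $\zeta=\varphi_0\cdots\varphi_{e-1}\xi_e\in E_{xy}(0)=S[x,y]_{xy}^2$ is homogeneous of degree $0$. Its components are $S$-combinations of powers $(x/y)^n$, $n\in\mathbb Z$, hence lie in $S[x,y]_x+S[x,y]_y$. As $E_x(0)=S[x,y]_x^2$ and $E_y(0)=S[x,y]_y^2$, $\zeta$ is null. Apply $\psi_{e-1}\cdots\psi_0$; by (7) the result is $\bigl(\frac{1+\sigma}\sigma\bigr)^e\prod_i(\sigma+t_i)\,\xi_e$, and it is null. Divide by the unit $\bigl(\frac{1+\sigma}\sigma\bigr)^e$. $\square$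

For $e=1$ this procedure produces the pair $(p,r)$ of Section 5: $\zeta=\bigl((1+\sigma)(x/y)^9+(\sigma+t)(y/x)^6,\;t^2(y/x)^6\bigr)$, its part in $E_y(0)$ may be taken to be $\bigl((1+\sigma)(x/y)^9,0\bigr)$, and $\frac{\sigma}{1+\sigma}b_0$ of that part is $(p,r)$.

## 7. Peeling off one factor of $\varpi$ at a time

We now work over $S=O$, where all odd-level factors $\sigma+t^2$ of Proposition A are units and all even-level factors equal $\varpi$. The goal is that no bounded multiplier saves more than a bounded number of these factors. A bar is reduction modulo $\varpi$, so $\bar\sigma=t$. For $h=2^i$ let $m_i=(X^h,Y^h)^T$ and $m_i^\perp=(Y^h,X^h)$.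

**Step 1: the matrices modulo $\varpi$.** Substituting $\sigma=t$ and $t_i=t$, respectively $t_i=t^2$, in (6):
$$\bar b_i=t^2\,m_i\,m_i^\perp\ (i\text{ even}),\qquad\bar b_i=\begin{pmatrix}tX^hY^h&X^h(t^2X^h+Y^h)\\Y^h(Y^h+t^2X^h)&tX^hY^h\end{pmatrix}\ (i\text{ odd}). \tag{8}$$
Indeed, for $i$ even the entries are $(1+t)X^hY^h=t^2X^hY^h$, $\;(1+t)X^{2h}=t^2X^{2h}$ and $t^{-1}\,t(1+t)Y^{2h}=t^2Y^{2h}$. For $i$ odd use $1+t_i=t$, $1+\sigma=t^2$, $\sigma+t_i=t+t^2=1$ and $t^{-1}Y^h(t^2\cdot t^2Y^h+X^h)=Y^h(Y^h+t^2X^h)$. So at even levels $\bar b_i$ has rank one and factors through the functional $m_i^\perp$, the one we met for $q=2$.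

**Step 2: the functional is very divisible on $E(a)$.** This generalizes the computation with $\ell$.

**Lemma 8.** Let $i$ be even, $h=2^i$, $a=a_{i+1}$ (so $a\le h$). If $v\in E_x(a)$ (resp. $E_y(a)$), then $\Delta^a\mid m_i^\perp\bar v$ in $k[x,y]_x$ (resp. $k[x,y]_y$). The same holds in $k[x,y]$ for any $\bar v\in k[x,y]^2$ satisfying the four conditions of (4) with $\sigma=t$.

*Proof.* $m_i^\perp\bar v=Y^h\bar v_1+X^h\bar v_2$ is divisible by $X^a$ and by $Y^a$. It equals $Y^h(\bar v_1+\bar v_2)+G^h\bar v_2$ and also $Y^h(\bar v_1+t\bar v_2)+H^h\bar v_2$, since $t^h=t$. So it is divisible by $G^a$ and $H^a$. Use coprimality. $\square$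

**Step 3: trade one factor $\varpi$ for one level.** This is the point that gets past the failure noted at the end of Section 5. If $\varpi\zeta$ is null, the two summands agree modulo $\varpi$; their common reduction is a polynomial vector, so small in degree that the functional must kill it, and then $b_i$ makes both summands divisible by $\varpi$.

**Lemma 9.** Let $i$ be even, $h=2^i$, $a=a_{i+1}$, and let $\zeta\in E_{xy}(a)$ be homogeneous of degree $d<15(4a-h)$. If $\varpi\zeta$ is null, then $\varphi_i\zeta$ is null.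

*Proof.* Write $\varpi\zeta=\zeta_x+\zeta_y$ with $\zeta_x\in E_x(a)$, $\zeta_y\in E_y(a)$ homogeneous of degree $d$. Then $\bar\zeta_x=\bar\zeta_y=:v\in k[x,y]_x^2\cap k[x,y]_y^2=k[x,y]^2$. Since $Y,G,H$ are coprime to $x$, the conditions on $Y,G,H$ pass from $\bar\zeta_x$ to $v$ in $k[x,y]$; since $X$ is coprime to $y$, the condition on $X$ passes from $\bar\zeta_y$. So $v$ satisfies all four conditions of $E(a)$ over $k[x,y]$ with $\sigma=t$, and by Lemma 8, $\Delta^a\mid m_i^\perp v$. But $m_i^\perp v$ is homogeneous of degree $15h+d<60a=\deg\Delta^a$. Hence $m_i^\perp v=0$ and $\bar b_iv=0$ by (8). So $b_i\zeta_x$ and $b_i\zeta_y$ are divisible by $\varpi$. Since $\varpi$ is a prime not dividing $X,Y,G,H$, the elements $\varphi_i\zeta_x=\Delta^{-a}b_i\zeta_x\in E_x(a_i)$ and $\varphi_i\zeta_y\in E_y(a_i)$ are still divisible by $\varpi$, and the quotients $\varpi^{-1}\varphi_i\zeta_x$, $\varpi^{-1}\varphi_i\zeta_y$ again lie in $E_x(a_i)$, $E_y(a_i)$. Their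 sum is $\varphi_i\zeta$. $\square$

**Step 4: compute the functional after a descent of two levels.** After peeling off all factors $\varpi$ we shall apply $m^\perp$ at a low level to an image of $\xi_e$. The next identity moves $m^\perp$ back up.

**Lemma 10.** Let $i\ge2$ be even, $h''=2^{i-2}$, $\Lambda=X+t^2Y$. Then $m_{i-2}^\perp\,\bar b_{i-1}\,\bar b_i=t\,\Delta^{2h''}\Lambda^{h''}\,m_i^\perp$.

*Proof.* Put $\alpha=X^{h''}$, $\beta=Y^{h''}$. By (8), with $2^{i-1}=2h''$ and $2^i=4h''$,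
$$\bar b_{i-1}m_i=\begin{pmatrix}t\alpha^2\beta^2&t^2\alpha^4+\alpha^2\beta^2\\ \beta^4+t^2\alpha^2\beta^2&t\alpha^2\beta^2\end{pmatrix}\begin{pmatrix}\alpha^4\\ \beta^4\end{pmatrix}=\begin{pmatrix}t\alpha^6\beta^2+t^2\alpha^4\beta^4+\alpha^2\beta^6\\ t^2\alpha^6\beta^2+\alpha^4\beta^4+t\alpha^2\beta^6\end{pmatrix}.$$
Hence
$$(\beta,\alpha)\,\bar b_{i-1}m_i=\alpha^2\beta^2\bigl(t^2\alpha^5+t\alpha^4\beta+\alpha^3\beta^2+t^2\alpha^2\beta^3+t\alpha\beta^4+\beta^5\bigr).$$
The bracket equals $(\alpha^4+t\alpha^2\beta^2+t^2\beta^4)(t^2\alpha+t\beta)$. Here $(\alpha+\beta)^2(\alpha+t\beta)^2=(\alpha^2+t^2\alpha\beta+t\beta^2)^2=\alpha^4+t\alpha^2\beta^2+t^2\beta^4$ and $t^2\alpha+t\beta=t^2(\alpha+t^2\beta)$. As $h''$ is a power of $4$, $\alpha\beta(\alpha+\beta)(\alpha+t\beta)=\Delta^{h''}$ and $\alpha+t^2\beta=\Lambda^{h''}$. So $m_{i-2}^\perp\bar b_{i-1}m_i=t^2\Delta^{2h''}\Lambda^{h''}$. Multiplying by the factor $t^2$ in $\bar b_i=t^2m_im_i^\perp$ and using $t^2\cdot t^2=t$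 gives the claim. $\square$

**The case $q=8$.** Here $e=3$ and $a_3=3$, $a_2=1$, $a_1=1$. By Proposition A, $\varpi^2\xi_3$ is null over $O$, since $\sigma+t_0=\sigma+t_2=\varpi$ and $\sigma+t_1$ is a unit. Suppose $\varpi\xi_3$ were null. Lemma 9 with $i=2$ applies, as $90<15(12-4)=120$, so $\varphi_2\xi_3$ and hence $\varphi_1\varphi_2\xi_3\in E_{xy}(1)$ are null. By Lemma 8 with $i=0$,
$$\Delta^{-1}m_0^\perp\,\overline{\varphi_1\varphi_2\xi_3}=\Delta^{-5}\,t\,\Delta^2\Lambda\, m_2^\perp\bar\xi_3=t\Lambda\,\Delta^{-3}X^4(GH)^3(y/x)^{24}=t\Lambda\,x^{-9}y^{-21}$$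
lies in $k[x,y]_x+k[x,y]_y$. But $t\Lambda x^{-9}y^{-21}=t\,x^{6}y^{-21}+x^{-9}y^{-6}$, and the second monomial is forbidden. So exactly two factors are needed for $q=8$. In general $\Lambda$ is replaced by a product with many monomials, and one must find a forbidden one that survives multiplication by $c$.

**Step 5: the lower bound.**

**Proposition B.** Let $e=2j+1$, $0\le M\le j$, and let $0\ne c\in k[x,y]$ be homogeneous of degree $\kappa$ with $4^{j-M}>\kappa$. Then $\varpi^Mc\,\xi_e$ is not null (over $S=O$).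

*Proof.* Suppose it is null. Let $h=4^j=2^{e-1}$, so $q=2h$ and $a_e=(2h+1)/3$. Put $\zeta^{(0)}=c\,\xi_e$ and
$$\zeta^{(l+1)}=\varphi_{e-2l-2}\,\varphi_{e-2l-1}\,\zeta^{(l)}\in E_{xy}(a_{e-2l-2})\qquad(0\le l<M),$$
where $e-2l-2\ge e-2M\ge1$. Then $\zeta^{(l)}$ is homogeneous of degree $30a_{e-2l}+\kappa$.

*Descent: $\varpi^{M-l}\zeta^{(l)}$ is null for $0\le l\le M$.* This holds for $l=0$. If it holds for some $l<M$, apply Lemma 9 with $i=e-1-2l$ (even) to $\varpi^{M-l-1}\zeta^{(l)}$. With $h_l=2^i=4^{j-l}$ and $a=a_{i+1}=(2h_l+1)/3$, the degree condition $30a+\kappa<15(4a-h_l)$ reads $\kappa<30a-15h_l=5h_l+10$, which holds since $\kappa<4^{j-M}\le h_l$. So $\varpi^{M-l-1}\varphi_{e-2l-1}\zeta^{(l)}$ is null, and applying $\varphi_{e-2l-2}$ gives the statement for $l+1$.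

*Obstruction.* Put $e'=e-2M$. Then $\zeta^{(M)}$ is a sum of elements of $E_x(a_{e'})$ and $E_y(a_{e'})$. By Lemma 8 with $i=e'-1$ (even),
$$\chi:=\Delta^{-a_{e'}}\,m_{e'-1}^\perp\,\overline{\zeta^{(M)}}\in k[x,y]_x+k[x,y]_y. \tag{9}$$

*Computing $\chi$.* By Lemma 10, applied $M$ times with $i=e'+1,e'+3,\dots,e-1$ (where $h''=h/4^M,\dots,h/4$),
$$m_{e'-1}^\perp\,\bar b_{e-2M}\cdots\bar b_{e-1}\,\bar\xi_e=t^M\prod_{l=1}^M\Delta^{2h/4^l}\Lambda^{h/4^l}\cdot m_{e-1}^\perp\bar\xi_e.$$
The power of $\Delta$ divided out in $\chi$ has exponent $a_{e'}$ from (9) plus $a_{i+1}$ for each $\varphi_i$, $e-2M\le i\le e-1$. In total this is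
$$a_e+\sum_{l=1}^M(a_{e-2l+1}+a_{e-2l})=a_e+\sum_{l=1}^M2^{e-2l}=a_e+\sum_{l=1}^M\frac{2h}{4^l}.$$
So all of $\Delta$ cancels except $\Delta^{-a_e}$. Also $m_{e-1}^\perp\bar\xi_e=X^h(GH)^{a_e}(y/x)^{6h}$. With $b=\sum_{l=1}^Mh/4^l$ we get
$$\chi=t^M\,c\,\Lambda^b\,X^{h-a_e}Y^{-a_e}(y/x)^{6h}=t^M\,c\,\Lambda^b\,x^{-h-5}\,y^{-4h-5}, \tag{10}$$
because $15(h-a_e)-6h=-h-5$ and $-15a_e+6h=-4h-5$. By (9) every monomial of $\chi$ has non-negative $x$- or $y$-exponent. So every monomial of $c\Lambda^b$ has $x$-exponent at least $h+5$ or $y$-exponent at least $4h+5$.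

*A forbidden monomial.* Each $h/4^l$ is a power of $4$, so $\Lambda^b=\prod_{l=1}^M\bigl(x^{15h/4^l}+t^2y^{15h/4^l}\bigr)$. The expansion has one term for each $N\subseteq\{1,\dots,M\}$, with nonzero coefficient, $x$-exponent $15h\sum_{l\in N}4^{-l}$ and $y$-exponent $15h\sum_{l\notin N}4^{-l}$. These $x$-exponents are distinct (base $4$ digits $0$ and $1$) and are multiples of $15\cdot4^{j-M}>\kappa$. The $x$-exponents of monomials of $c$ lie in $[0,\kappa]$, so there is no cancellation in the product $c\Lambda^b$. Take a monomial $x^{\kappa_1}y^{\kappa_2}$ of $c$ and $N=\{l\le M:l\text{ even}\}$. Summing the geometric series $15\sum_{m}16^{-m}$ and $15\sum_m4\cdot16^{-m}$, we find a monomial of $c\Lambda^b$ with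
$$x\text{-exponent}=h\bigl(1-16^{-\lfloor M/2\rfloor}\bigr)+\kappa_1\le h-4^{j-M}+\kappa_1<h,$$
$$y\text{-exponent}=4h\bigl(1-16^{-\lceil M/2\rceil}\bigr)+\kappa_2\le4h-4^{j-M}+\kappa_2<4h.$$
Here we used $16^{\lfloor M/2\rfloor}\le4^M$ and $4\cdot16^{-\lceil M/2\rceil}\ge4\cdot16^{-(M+1)/2}=4^{-M}$. This is a contradiction. $\square$

## 8. Proof of Theorem 1

$B$ is a domain by Lemma 2, and it is finitely generated over $k$ by construction.

**Step 1: $U\in(JB_f)^*$.** Here we make all factors of Proposition A invertible. Take $V=k[s]_f$, so $B_V=B_f$. Let $q=2^e$ with $e$ odd and $\sigma=s^q$. Then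
$$f^q=\sigma^4+\sigma=\sigma(\sigma+1)(\sigma+t)(\sigma+t^2),$$
so all four factors are units in $V$. By Proposition A, $\xi_e$ is null over $(V,s^q)$, and by Lemma 5 with $c=1$, $zwU^q\in J^{[q]}B_f$. Squaring, $z^2w^2U^{2q}\in J^{[2q]}B_f$. So $z^2w^2U^q\in J^{[q]}B_f$ for all $q=2^e\ge2$. Since $B_f$ is a domain and $z^2w^2\ne0$, $U\in(JB_f)^*$.

**Step 2: $f^MU\notin J^*$.** Here we localize where only the factor $s+t^2$ of $f$ survives. Suppose $f^MU\in J^*$. As $B$ is a domain, there is $0\ne C\in B$ with $Cf^{Mq}U^q\in J^{[q]}$ for all $q\gg0$. Pass to $B_V\supset B$ with $V=k[s]_{(s+t^2)}$. There $f=s(s+1)(s+t)(s+t^2)=\text{unit}\cdot\pi$, so $C\pi^{Mq}U^q\in J^{[q]}B_V$ for all $q\gg0$. By Lemma 6, $\varpi^Mc\,\xi_e$ is null over $O$ for all large odd $e=2j+1$, with $c\ne0$ homogeneous and independent of $e$. This contradicts Proposition B as soon as $j\ge M$ and $4^{j-M}>\deg c$. Hence $f^MU\notin J^*$ for every $M\ge0$, and $J^*B_f\subsetneq(JB_f)^*$ as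 explained after the statement of the theorem. $\blacksquare$

## 9. Proof of Theorem 2

Let $V=k[s]_{(s+t^2)}$.

**Step 1: no information is lost in $L$.** We show $J^{[q]}L\cap B_V=J^{[q]}B_V$. Grade $B_V$ by $\deg V=0$, $\deg x=\deg y=1$, $\deg z=\deg w=5$, $\deg T_1=1$, $\deg T_2=4$. The relations have degree $15$ and the generators of $J$ are homogeneous; for instance both terms of $x^8T_1+(s+1)x^5T_2$ and of $x^3zT_1+szT_2$ have degree $9$. The ring $(B_V)_0=V$ is local, and $L$ is the localization at $\mathfrak n=\pi B_V+(B_V)_+$. Let $\mathfrak a$ be a homogeneous ideal, $\beta\in B_V$, $\delta\notin\mathfrak n$ and $\delta\beta\in\mathfrak a$. Then $\delta_0\in V^\times$. The lowest component of $\delta\beta$ is $\delta_0$ times the lowest component of $\beta$, so the latter lies in $\mathfrak a$. Subtracting it from $\beta$ and repeating gives $\beta\in\mathfrak a$. Apply this to $\mathfrak a=J^{[q]}B_V$. Also, every element of $L$ is a unit times an element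 of $B_V$, and $n_c(q)$ does not change when $c$ is multiplied by a unit.

**Step 2: the upper bound.** We count the factors of Proposition A. Let $e$ be odd. In $V$, $\sigma=s^q$ has residue $t^{2q}=t$, so $\sigma,1+\sigma,\sigma+t^2$ are units, and $\sigma+t=\pi^q$. There are $(e+1)/2$ even indices $i<e$, hence $\prod_{i<e}(\sigma+t_i)=\text{unit}\cdot\pi^{q(e+1)/2}$. By Proposition A and Lemma 5,
$$zw\,\pi^{q(e+1)/2}\,U^q\in J^{[q]}B_V. \tag{11}$$
If $e\ge2$ is even, squaring (11) for $q/2$ (whose exponent $e-1$ is odd) gives $z^2w^2\pi^{qe/2}U^q\in J^{[q]}B_V$. In both cases $z^2w^2\pi^nU^q\in J^{[q]}L$ for some $n\le\frac q2(e+1)$. This proves part 1.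

**Step 3: the lower bound.** We apply Proposition B with $M$ as large as it allows. Let $0\ne c\in L$; by Step 1 we may assume $c\in B_V$. Choose $K_0$ such that $4^{K_0}$ exceeds the degree of the form attached to $c$ by Lemma 6. For $e=2j+1$ large and $M=j-K_0\ge0$, Lemma 6 and Proposition B show $c\,\pi^{Mq}U^q\notin J^{[q]}B_V$, hence $c\,\pi^{Mq}U^q\notin J^{[q]}L$ by Step 1. So $n_c(q)>q\bigl(\frac{e-1}2-K_0\bigr)$ for large odd $e$. For $e$ even, $c\,\pi^nU^q\in J^{[q]}L$ implies $c^2\pi^{2n}U^{2q}\in J^{[2q]}L$. So for $q\gg0$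
$$n_c(q)\ge\tfrac12\,n_{c^2}(2q)>q\bigl(\tfrac e2-K_1\bigr),$$
with $K_1$ the constant obtained for $c^2\ne0$ from the odd case, applied to the odd exponent $e+1$. With $K=\max(K_0+\frac12,K_1)$ this proves part 2. The two parts together give $n_c(q)=\frac12q\log_2q+O_c(q)$ for $0\ne c\in z^2w^2L$.

**Step 4: tight closure in $L$ and $L_\pi$.** By part 1 with $c=z^2w^2$, $z^2w^2U^q\in J^{[q]}L_\pi$ for all $q\ge2$, so $U\in(JL_\pi)^*$. By part 2, for every $c\ne0$ and every $M$ we have $c\,\pi^{Mq}U^q\notin J^{[q]}L$ for all large $q$, so $\pi^MU\notin(JL)^*$.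

**Step 5: primary decompositions.** We show that linear growth would force a linear bound on the exponent. Suppose that for some $\Lambda_0$ there is, for every $q$, a primary decomposition $J^{[q]}L=\bigcap Q_i$ with $(\sqrt{Q_i})^{\Lambda_0q}\subseteq Q_i$. Then $\pi^{\Lambda_0q}$ multiplies $J^{[q]}L:\pi^\infty$ into every $Q_i$: if $\pi\in\sqrt{Q_i}$, then $\pi^{\Lambda_0q}\in Q_i$; if $\pi\notin\sqrt{Q_i}$, then $J^{[q]}L:\pi^\infty\subseteq Q_i$ because $Q_i$ is primary. So $\pi^{\Lambda_0q}$ multiplies $J^{[q]}L:\pi^\infty$ into $J^{[q]}L$. By part 1, $z^2w^2U^q\in J^{[q]}L:\pi^\infty$ for $q\ge2$. Hence $n_{z^2w^2}(q)\le\Lambda_0q$ for all $q\ge2$, contradicting part 2. $\blacksquare$
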